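# Products plus one with only two prime factors: there is no quadruple

## 1. First guess: two primes are too few for four numbers

Take two primes $p\ne q$ and look for four distinct positive integers such that the product of any two, plus one, has no prime factor besides $p$ and $q$. That is six conditions on four numbers, and integers built from only two primes are sparse. So the first guess is that such four numbers never exist. Let us fix the words, then test the guess.

**Definition.** Let $S$ be a set of primes. A positive integer is an *$S$-unit* if all its prime factors lie in $S$. An $m$-tuple $(a_1,\dots,a_m)$ of distinct positive integers is an *$S$-Diophantine $m$-tuple* if $a_ia_j+1$ is an $S$-unit for all $1\le i<j\le m$. For $m=3,4$ we speak of triples and quadruples.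

For example, $(1,3,5)$ is a $\{2,3\}$-Diophantine triple: the three values are $4,\ 6,\ 16$. Likewise $(1,7,9)$ is a $\{2,5\}$-Diophantine triple, with values $8,\ 10,\ 64$.

**Test 1: can three numbers already be ruled out?** No. For every $k\ge 2$ the triple $(1,\,2^k-1,\,2^k+1)$ has the values
$$1\cdot(2^k-1)+1=2^k,\qquad 1\cdot(2^k+1)+1=2(2^{k-1}+1),\qquad (2^k-1)(2^k+1)+1=4^k .$$
All three are products of powers of $2$ and $2^{k-1}+1$, and these two integers are coprime because $2^{k-1}+1$ is odd. The examples above are $k=2$ and $k=3$.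

**Test 2: can $(1,3,5)$ be extended inside $\{2,3\}$?** We show more: $5$ is the only integer $d\ge2$ such that $d+1$ and $3d+1$ are both $\{2,3\}$-units. Since $3\nmid 3d+1$, we have $3d+1=2^m$, and $d\ge2$ gives $m\ge3$. Then $d$ is odd, so $d+1=2^x3^y$ with $x\ge1$. From $3(d+1)-(3d+1)=2$ we get, after division by $2$,
$$2^{x-1}3^{y+1}=1+2^{m-1}.$$
The right side is odd, so $x=1$ and $3^{y+1}=1+2^{m-1}$. As $m-1\ge2$, the right side is $1$ modulo $4$, so $y+1=2t$ is even and $(3^t-1)(3^t+1)=2^{m-1}$. Two powers of $2$ that differ by $2$ must be $2$ and $4$. So $t=1$, $m=4$, $d=5$. Hence no $\{2,3\}$-Diophantine quadruple contains both $1$ and $3$. The guess survives.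

**Test 3: a close call.** The quadruple $(1,3,5,7)$ has the six values
$$1\cdot3+1=4,\quad 1\cdot5+1=6,\quad 1\cdot7+1=8,\quad 3\cdot5+1=16,\quad 3\cdot7+1=22,\quad 5\cdot7+1=36 .$$
Five of them are $\{2,3\}$-units, and only $22=2\cdot11$ is not. So five of the six conditions can hold, and with three primes $\{2,3,11\}$ a quadruple exists. If the guess is right, the proof has to use all six conditions, and it cannot be a crude count.

The guess is stated as a conjecture in the paper "$S$-Diophantine Quadruples With Two Primes Congruent To 3 Modulo 4" (http://publicatio.uni-sopron.hu/307/1/Integers_SzL.pdf): there is no pair of primes $p\neq q$ such that a $\{p,q\}$-Diophantine quadruple exists. Known is the case $C(\xi)<p<q<p^{\xi}$, for some $\xi>1$ and an explicitly computable constant $C(\xi)$. The conjecture is true, with no lower bound on $p,q$, and primality can be weakened to coprimality.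

**Theorem 1.** Let $p,q>1$ be coprime integers and $M=\{p^{\alpha}q^{\beta}:\alpha,\beta\in\mathbb Z_{\ge0}\}$. There are no positive integers $a<b<c<d$ for which all six numbers
$$ab+1,\quad ac+1,\quad ad+1,\quad bc+1,\quad bd+1,\quad cd+1$$
lie in $M$.

If $p,q$ are distinct primes, then $M$ is the set of $\{p,q\}$-units. The conditions do not depend on the order of the four numbers, so we may sort them, and Theorem 1 contains the conjecture.

The three tests show that Theorem 1 is sharp.

**Corollary 2.**

1. Over all $S$ with $|S|=2$, the maximal size of an $S$-Diophantine tuple is exactly $3$. Moreover, triples with all three values in $M$ exist for the infinitely many coprime pairs $(p,q)=(2,2^{k-1}+1)$, $k\ge2$.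
2. The least $|S|$ for which an $S$-Diophantine quadruple can exist is $3$.
3. In Theorem 1, six conditions cannot be replaced by five.

*Proof, given Theorem 1.* (1) Test 1 gives the triples. A tuple with four or more entries would contain a quadruple, which Theorem 1 forbids. (2) Test 3 gives a $\{2,3,11\}$-Diophantine quadruple. If $|S|\le2$, enlarge $S$ to a set of exactly two primes; Theorem 1 applies. (3) This is Test 3 with $(p,q)=(2,3)$. $\square$

## 2. One base, and the divisibility lemma behind it

The simplest version of the problem has a single base $p$. There the values are powers of $p$, and of two powers of $p$ the smaller divides the larger. The next lemma says that this cannot happen for two values that share the largest element.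

**Lemma 3.** If $x<y<z$ are positive integers, then $xz+1\nmid yz+1$.

*Proof.* Suppose $yz+1=m(xz+1)$. Since $y>x$, we have $m>1$. Modulo $z$ the equation reads $1\equiv m$, so $m\ge z+1$. Hence
$$yz+1\ \ge\ (z+1)(xz+1)\ \ge\ (z+1)^2\ >\ yz+1,$$
a contradiction. $\square$

**Proposition 4.** For a single integer $p>1$ there is not even a triple $a<b<c$ of positive integers with $ab+1$, $ac+1$, $bc+1$ all powers of $p$.

*Proof.* From $ac+1<bc+1$, both powers of $p$, we would get $ac+1\mid bc+1$, against Lemma 3 for $(a,b,c)$. $\square$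

With two bases, comparability is lost, and the lemma describes how.

**Corollary 5.** Let $x<y<z$ be positive integers with $xz+1=p^{\alpha}q^{\beta}$ and $yz+1=p^{\alpha'}q^{\beta'}$ in $M$. Then $\alpha\ne\alpha'$, $\beta\neq\beta'$, and the two inequalities go in opposite directions.

*Proof.* Neither number divides the other: Lemma 3 excludes one direction, and the larger cannot divide the smaller. If $\alpha\le\alpha'$ and $\beta\le\beta'$, the first would divide the second; if both inequalities were reversed, the second would divide the first. What remains is $\alpha<\alpha'$, $\beta>\beta'$, or the opposite. $\square$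

In $(1,7,9)$ the two values sharing the $9$ are $10=2^1 5^1$ and $64=2^6 5^0$: the exponent of $2$ goes up, the exponent of $5$ goes down.

The lemma needs the *shared* element to be the largest. In $(1,3,5)$ the values sharing the $3$ are $4$ and $16$, and $4\mid16$. So for $a<b<c<d$ it speaks about exactly four pairs: the three pairs among $ad+1,\,bd+1,\,cd+1$, and the pair $ac+1,\,bc+1$. It says nothing directly about $ab+1$.

## 3. Exact powers of a base that need not be prime

We shall subtract values and read off how often $p$ or $q$ divides the difference. Since $p$ and $q$ may be composite, we define this with care.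

**Definition.** For an integer $r>1$ and $n\ne0$, write $r^e\parallel n$ if $n=r^em$ with $\gcd(m,r)=1$, where $e\ge0$.

For prime $r$ this is the usual meaning, and such an $e$ always exists. For composite $r$ it need not: $6^1\parallel30$, but no $e$ satisfies $6^e\parallel12$, since $12=6^0\cdot12=6\cdot2$ and neither $12$ nor $2$ is coprime to $6$. If $e$ exists, it is unique: $r^em=r^fm'$ with $e<f$ gives $r\mid m$, against $\gcd(m,r)=1$. The same argument shows that $r^e\parallel n$ implies $r^{e+1}\nmid n$.

For $n=p^{\alpha}q^{\beta}\in M$ we have $p^\alpha\parallel n$ and $q^\beta\parallel n$, because $p,q$ are coprime. So the exponents of elements of $M$ are well defined. Three rules suffice.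

* **(F1)** If $r^e\parallel X$, $r^f\parallel Y$ and $e<f$, then $r^e\parallel X-Y$.
* **(F2)** If $\gcd(m,r)=1$, then $r^e\parallel mn\iff r^e\parallel n$.
* **(F3)** If $X\equiv Y\pmod{r^f}$, $r^e\parallel X$ and $e<f$, then $r^e\parallel Y$.

*Proofs.* (F1) Write $X=r^eu$, $Y=r^fv$ with $\gcd(u,r)=1$. Then $X-Y=r^e(u-r^{f-e}v)$, and $u-r^{f-e}v$ is coprime to $r$ because $f-e\ge1$; in particular $X\neq Y$. (F3) is the same computation with $Y=X+r^fk=r^e(u+r^{f-e}k)$. (F2) If $n=r^eu$ with $\gcd(u,r)=1$, then $mn=r^e(mu)$ with $\gcd(mu,r)=1$. Conversely, let $mn=r^et$ with $\gcd(t,r)=1$. Since $\gcd(m,r^e)=1$, we get $r^e\mid n$, say $n=r^eu$. Then $t=mu$, so $\gcd(u,r)=1$. $\square$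

Rules (F1) and (F3) need the *strict* inequality $e<f$. Corollary 5 provides strict inequalities.

## 4. Comparing sizes among the values that contain $d$

From here to the end, suppose a quadruple as in Theorem 1 exists, and write
$$s_1=ab+1,\quad s_2=ac+1,\quad s_3=ad+1,\quad s_4=bc+1,\quad s_5=bd+1,\quad s_6=cd+1,\qquad s_i=p^{\alpha_i}q^{\beta_i}.$$

**Step 1: order the exponents of $s_3,s_5,s_6$.** The purpose is to learn which of the three lies in the middle. By Corollary 5 for $(a,b,d)$, $(a,c,d)$, $(b,c,d)$, these three numbers have pairwise distinct $p$-exponents, and their $q$-exponents are in the reverse order. So the same number is in the middle for both bases. Let it be $X=xd+1=p^{\alpha}q^{\beta}$, let $Y=yd+1$ be the one with larger $p$-exponent and $Z=zd+1$ the one with larger $q$-exponent, where $\{x,y,z\}=\{a,b,c\}$. Then $p^\alpha$ divides $X$ and $Y$, and $q^\beta$ divides $X$ and $Z$, so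
$$p^{\alpha}\mid yX-xY=y-x,\qquad q^\beta\mid zX-xZ=z-x .$$
Since $y-x$ and $z-x$ are not zero,
$$xd+1=p^\alpha q^\beta\le|x-y|\,|x-z| .$$
If $x=b$, the right side is $(b-a)(c-b)<bc<bd$, which is impossible. If $x=c$, it is $(c-a)(c-b)<c^2<cd$, again impossible. So $x=a$: the middle number is $s_3=ad+1$.

One would like to finish with $x=a$ by the same comparison. Here it stops. The inequality reads $ad+1\le(b-a)(c-a)$, and nothing is wrong with it, because $bc$ may well exceed $ad$. For $(1,3,5,7)$ it even holds with equality: $ad+1=8=2\cdot4=(b-a)(c-a)$. (That quadruple is not a counterexample to the theorem. It only shows that this inequality, by itself, contradicts nothing.)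

So we stop estimating and keep the arithmetic. Everything up to now is symmetric in $p$ and $q$, so after interchanging them if necessary we may assume
$$\alpha_6<\alpha_3<\alpha_5,\qquad \beta_5<\beta_3<\beta_6. \tag{1}$$

**Step 2: collect coprimality.** We shall cancel factors with (F2), so we need to know which of $a,b,c,d$ are coprime to which base. If $p\mid uv+1$, then every common divisor of $u$ and $p$ divides $1$, so $\gcd(u,p)=1$. By (1), $\alpha_3,\beta_3\ge1$, so both $p$ and $q$ divide $ad+1$: **$a$ and $d$ are coprime to $pq$**. From $\alpha_5\ge1$ we get $\gcd(b,p)=1$. From $\beta_6\ge1$ we get $\gcd(c,q)=1$.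

## 5. Each difference is read twice

The way past the stopping point is this. The difference $b-a$ occurs in $s_5-s_3=d(b-a)$ and also in $s_4-s_2=c(b-a)$. The first occurrence, with the strict inequalities (1), gives the *exact* powers of $p$ and $q$ in $b-a$. The second then transfers them to the values $s_2,s_4$, which do not contain $d$. Finally the identity $ab\cdot cd=ad\cdot bc$ reaches $s_1$, about which Lemma 3 was silent.

**Step 3: exact powers in $b-a$ and $c-a$.** Apply (F1) to $s_5-s_3=d(b-a)$ and to $s_6-s_3=d(c-a)$, using (1), and remove $d$ by (F2):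
$$p^{\alpha_3}\parallel b-a,\qquad q^{\beta_5}\parallel b-a,\qquad p^{\alpha_6}\parallel c-a,\qquad q^{\beta_3}\parallel c-a. \tag{2}$$

**Step 4: transfer to $s_2$ and $s_4$.** By Corollary 5 for $(a,b,c)$, we have $\alpha_2\ne\alpha_4$, $\beta_2\ne\beta_4$, with opposite inequalities. One of $\alpha_2,\alpha_4$ is therefore positive, so $p$ divides $ac+1$ or $bc+1$; either way $\gcd(c,p)=1$. Also $\gcd(c,q)=1$ by Step 2. Now (F1) gives
$$p^{\min(\alpha_2,\alpha_4)}\parallel s_4-s_2=c(b-a),\qquad q^{\min(\beta_2,\beta_4)}\parallel c(b-a).$$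
Remove $c$ by (F2), compare with (2), and use uniqueness:
$$\min(\alpha_2,\alpha_4)=\alpha_3,\qquad \min(\beta_2,\beta_4)=\beta_5. \tag{3}$$

**Step 5: reach $s_1$.** First its $p$-exponent. By (3), $\alpha_4\ge\alpha_3$, so $ad\equiv bc\equiv-1\pmod{p^{\alpha_3}}$. Hence
$$ab(cd+1)=(ad)(bc)+ab\equiv1+ab\pmod{p^{\alpha_3}} .$$
Here $\gcd(ab,p)=1$ and $p^{\alpha_6}\parallel cd+1$, so $p^{\alpha_6}\parallel ab(cd+1)$ by (F2). Since $\alpha_6<\alpha_3$, (F3) gives $p^{\alpha_6}\parallel ab+1$, that is,
$$\alpha_1=\alpha_6. \tag{4}$$
For the $q$-exponent we only get a congruence, from (2):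
$$s_4-s_1=b(c-a)\equiv0\pmod{q^{\beta_3}}. \tag{5}$$

**Step 6: two cases.** In (3), either $\alpha_2$ or $\alpha_4$ is the smaller $p$-exponent, and since the inequalities are opposite, this decides which of $\beta_2,\beta_4$ is the smaller $q$-exponent:

* Case A: $\alpha_2=\alpha_3<\alpha_4$ and $\beta_4=\beta_5<\beta_2$.
* Case B: $\alpha_4=\alpha_3<\alpha_2$ and $\beta_2=\beta_5<\beta_4$.

Here is what to keep on the board, each entry being ($p$-exponent, $q$-exponent).

| value | Case A | Case B |
|---|---|---|
| $s_1=ab+1$ | $(\alpha_6,\ \beta_1)$ | $(\alpha_6,\ \beta_1)$ |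
| $s_2=ac+1$ | $(\alpha_3,\ >\beta_5)$ | $(>\alpha_3,\ \beta_5)$ |
| $s_3=ad+1$ | $(\alpha_3,\ \beta_3)$ | $(\alpha_3,\ \beta_3)$ |
| $s_4=bc+1$ | $(>\alpha_3,\ \beta_5)$ | $(\alpha_3,\ >\beta_5)$ |
| $s_5=bd+1$ | $(>\alpha_3,\ \beta_5)$ | $(>\alpha_3,\ \beta_5)$ |
| $s_6=cd+1$ | $(\alpha_6,\ >\beta_3)$ | $(\alpha_6,\ >\beta_3)$ |

Recall that $\alpha_6<\alpha_3$ and $\beta_5<\beta_3$. Only $\beta_1$ is unknown in the first row.

## 6. Case A: $ab+1$ would divide $b-a$

The aim is to find $\beta_1$ and contradict the size of $ab+1$. In this case $\beta_4=\beta_5<\beta_3$, and (5) says $s_4\equiv s_1\pmod{q^{\beta_3}}$. So (F3) gives $\beta_1=\beta_4=\beta_5$, and with (4)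
$$ab+1=p^{\alpha_6}q^{\beta_5}.$$
By (2), $p^{\alpha_3}\mid b-a$, hence $p^{\alpha_6}\mid b-a$, and also $q^{\beta_5}\mid b-a$. As $p,q$ are coprime, $ab+1\mid b-a$. But $0<b-a<ab+1$, a contradiction.

## 7. Case B: comparing $\beta_4$ with $\beta_3$

Now
$$s_1=p^{\alpha_6}q^{\beta_1},\qquad s_3=p^{\alpha_3}q^{\beta_3},\qquad s_4=p^{\alpha_3}q^{\beta_4},$$
and we put $\delta=\alpha_3-\alpha_6\ge1$. The argument of Case A needed $\beta_4<\beta_3$ to extract $\beta_1$ from (5). In Case B we know only $\beta_4>\beta_5$, so we must compare $\beta_4$ with $\beta_3$.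

**Case B1: $\beta_4<\beta_3$. Aim: show that $bc+1$ is $p^\delta$ times $ab+1$, with $p^\delta$ too small.** By (5) and (F3), $\beta_1=\beta_4$. So
$$bc+1=p^{\alpha_3}q^{\beta_4}=p^\delta(ab+1).$$
Modulo $b$ this gives $p^\delta\equiv1\pmod b$, and since $p^\delta>1$, $p^\delta\ge b+1$. But $p^\delta\mid p^{\alpha_3}\mid b-a$ by (2), so $p^\delta\le b-a<b$, a contradiction.

**Case B2: $\beta_4\ge\beta_3$. Aim: show that at least one of $\beta_1,\beta_4$ equals $\beta_3$.** Now $q^{\beta_3}\mid s_4$, so (5) gives $q^{\beta_3}\mid s_1$, that is, $\beta_1\ge\beta_3$. Since $\beta_4\ge\beta_3\ge1$, $q$ divides $bc+1$, so $\gcd(b,q)=1$. By (2) and (F2),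
$$q^{\beta_3}\parallel b(c-a)=s_4-s_1 .$$
If both $\beta_1$ and $\beta_4$ exceeded $\beta_3$, then $q^{\beta_3+1}$ would divide $s_4-s_1$, contrary to this. So either $\beta_4=\beta_3$ (Case B2a), or $\beta_4>\beta_3$ and $\beta_1=\beta_3$ (Case B2b).

**Case B2a: $\beta_4=\beta_3$. Aim: the inequality that stopped us in Section 4 now becomes a contradiction.** Here $s_3=s_4$, so $ad=bc$ and $a/b=c/d$. Let $y/z$ be this fraction in lowest terms and write
$$a=xy,\qquad b=xz,\qquad c=wy,\qquad d=wz .$$
From $a<b$ we get $y<z$; from $a<c$ we get $x<w$. Since $x$ and $y$ divide $a$, they are coprime to $pq$. By (2),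
$$p^{\alpha_3}\mid b-a=x(z-y),\qquad q^{\beta_3}\mid c-a=y(w-x),$$
hence $p^{\alpha_3}\mid z-y$ and $q^{\beta_3}\mid w-x$. Both differences are positive, so
$$xyzw+1=ad+1=p^{\alpha_3}q^{\beta_3}\le(z-y)(w-x)<zw,$$
a contradiction. The gain over Section 4 is that the factors $x$ and $y$ have been cancelled from the right side.

**Case B2b: $\beta_4>\beta_3$ and $\beta_1=\beta_3$.** No single size comparison will do here. We express $c$ and $d$ through $a,b$ and two integer parameters, show that the parameters are equal, and then count powers of $q$.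

*The parameter $k$ for $d$.* We have $ab+1=p^{\alpha_6}q^{\beta_3}$ and $ad+1=p^{\alpha_3}q^{\beta_3}=p^\delta(ab+1)$. Modulo $a$ this gives $p^\delta\equiv1\pmod a$, and $p^\delta>1$, so $p^\delta=1+ka$ with an integer $k\ge1$. Then $ad+1=(1+ka)(ab+1)=(ab+1)+ka(ab+1)$; subtract $1$ and divide by $a$:
$$d=b+k(ab+1). \tag{6}$$

*The parameter $l$ for $c$.* By (2), $p^{\alpha_6}$ and $q^{\beta_3}$ both divide $c-a$. They are coprime with product $ab+1$, so
$$c=a+l(ab+1),\qquad l\ge1. \tag{7}$$
Moreover $c-a=q^{\beta_3}\cdot l\,p^{\alpha_6}$ and $q^{\beta_3}\parallel c-a$, so by uniqueness of the cofactor $\gcd(l\,p^{\alpha_6},q)=1$; in particular $\gcd(l,q)=1$.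

*First relation: $l\le k$.* From $c<d$ with (6) and (7),
$$(l-k)(ab+1)<b-a<ab+1,$$
so $l-k<1$, that is, $l\le k$.

*Second relation: $l\equiv k\pmod{p^\delta}$.* By (7),
$$p^{\alpha_3}q^{\beta_4}=bc+1=ab+1+lb(ab+1)=(ab+1)(1+lb).$$
Dividing by $ab+1=p^{\alpha_6}q^{\beta_3}$ gives $1+lb=p^\delta q^{\beta_4-\beta_3}$, so $lb\equiv-1\pmod{p^\delta}$. By (2), $p^\delta\mid p^{\alpha_3}\mid b-a$, so $b\equiv a\pmod{p^\delta}$. And $ka=p^\delta-1\equiv-1\pmod{p^\delta}$. Together,
$$la\equiv lb\equiv-1\equiv ka\pmod{p^\delta}.$$
Since $\gcd(a,p)=1$, we may cancel $a$ and get $l\equiv k\pmod{p^\delta}$.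

*Conclusion $l=k$.* We have $0\le k-l<k<1+ka=p^\delta$, and $p^\delta\mid k-l$. So $k=l$.

*The power of $q$ in $s_6-s_4$.* By (6) and $k=l$,
$$s_6-s_4=c(d-b)=c\,l\,(ab+1).$$
Here $\gcd(c,q)=1$ by Step 2, $\gcd(l,q)=1$ as shown above, and $q^{\beta_3}\parallel ab+1$ because $\beta_1=\beta_3$. So (F2) gives $q^{\beta_3}\parallel s_6-s_4$. On the other hand $\beta_6>\beta_3$ by (1) and $\beta_4>\beta_3$ in this case, so $q^{\beta_3+1}$ divides both $s_6$ and $s_4$, hence their difference. This is a contradiction.

Cases A, B1, B2a and B2b exhaust all possibilities, and each is impossible. This proves Theorem 1, and with it the conjecture and Corollary 2. $\blacksquare$
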